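# Erasing letters from an ultrafilter: colorings that cannot see one of the sets

## 1. A product of ultrafilters that is idempotent after erasing letters

**Words and erasures.** Let $\Sigma$ be a finite nonempty alphabet and $\Sigma^*$ the free monoid of words over $\Sigma$, with empty word $\varepsilon$. For $V\subseteq\Sigma$ let
$$\rho_V:\Sigma^*\to V^*\subseteq\Sigma^*$$
be the homomorphism that deletes all letters not in $V$. For example $\rho_{\{2,3\}}(231312)=2332$. Clearly $\rho_V\rho_W=\rho_{V\cap W}$, and $\rho_\emptyset$ sends everything to $\varepsilon$.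

Fix a sequence $\mathcal A=(A_1,\dots,A_s)$, $s\ge1$, of nonempty subsets of $\Sigma$ with $A_1\cup\dots\cup A_s=\Sigma$. Let $D_t\subseteq A_t^*$ be the set of words over $A_t$ in which every letter of $A_t$ occurs, and let
$$L=D_1D_2\cdots D_s .$$
The main example is $\Sigma=[r]$, $s=r\ge 2$, $A_t=[r]\setminus\{t\}$. For $r=2$ we get $D_1=\{2\}^+$ and $D_2=\{1\}^+$ (where $\{a\}^+$ is the set of nonempty words in the letter $a$), so $L=\{2^i1^j:i,j\ge1\}$. For $r=3$ a typical element of $L$ is $23\cdot 13\cdot 12$, or $3223\cdot 311\cdot 21$.

**Ultrafilters as quantifiers.** Let $\beta\Sigma^*$ be the set of ultrafilters on $\Sigma^*$. For $p\in\beta\Sigma^*$ write $(\forall^pu)\,\Phi(u)$ for $\{u:\Phi(u)\}\in p$, and read it "for $p$-most $u$". The product $pq$ is defined by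
$$(\forall^{pq}w)\,\Phi(w)\iff(\forall^pu)(\forall^qv)\,\Phi(uv).\tag{1}$$
An *idempotent* is a $p$ with $pp=p$. For $D\subseteq\Sigma^*$ put $\overline D=\{p\in\beta\Sigma^*:D\in p\}$. A homomorphism $h:\Sigma^*\to\Sigma^*$ acts on ultrafilters by
$$(\forall^{h(p)}u)\,\Phi(u)\iff(\forall^pw)\,\Phi(h(w)).\tag{2}$$

As examples, if $p$ is principal at $w_0$, then $(\forall^pu)\Phi(u)$ just means $\Phi(w_0)$. If $p$ is nonprincipal on $\{a\}^*\cong\mathbb N$, then $(\forall^pi)(\forall^pj)\ i<j$ is true and $(\forall^pj)(\forall^pi)\ i<j$ is false. So the order of the quantifiers matters.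

The proof turns on the following object.

**Proposition 1.** There are $p_t\in\overline{D_t}$ $(1\le t\le s)$ such that, for $q=p_1p_2\cdots p_s$, the ultrafilter $\rho_V(q)$ is idempotent for every $V\subseteq\Sigma$ that is contained in some $A_t$.

So $q$ lives on words with a rigid block structure, since $L\in q$. The structure is so rigid that $q$ itself need not be idempotent. For $r=2$ it never is: $q\in\overline L$ and $qq\in\overline{LL}$, while $L\cap LL=\emptyset$, because $2^i1^j$ changes letter once and $2^i1^j2^{i'}1^{j'}$ changes letter three times. But as soon as enough letters are erased for what remains to fit inside a single $A_t$, the result is idempotent.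

Why would one want this? Take words $w_0,\dots,w_m$ that are successively "$q$-typical". Anyone who sees them only through $\rho_V$ sees successive samples of the idempotent $e=\rho_V(q)$. Because $e=e^2=e^3=\cdots$, such a viewer cannot tell one typical word from a concatenation of several, at least as far as finite colorings are concerned. The next section is about such viewers.

## 2. Colorings with one set hidden

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $[n]=\{1,\dots,n\}$, $\mathscr P([n])$ is the power set, and $(a,b]$ is the set of integers $t$ with $a<t\le b$.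

The following conjecture is from "An Application of Hindman's Theorem to a Problem on Communication Complexity" (http://www.cs.umd.edu/%7Egasarch/TOPICS/ramsey/hind.pdf). There are $r$ sets $B_1,\dots,B_r$ and $r$ colorings of pairs. The $i$-th coloring sees the pair and all the sets except $B_i$. We want a set $X$ on whose pairs each coloring is constant, while between consecutive points of $X$ the sets $B_i$ take turns being absent.

**Theorem 2 (the conjecture holds).** For every $r,\ell,m\in\mathbb N$, $r\ge2$, there exists $n\in\mathbb N$ such that, for every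
$$\phi_1,\dots,\phi_r:[n]^2\times\mathscr P([n])^{r-1}\to[\ell],$$
there exist $X\subseteq[n]$ with $|X|=m$, sets $B_1,\dots,B_r\subseteq[n]$, and $c_1,\dots,c_r\in[\ell]$ such that:

1. $X,B_1,\dots,B_r$ are pairwise disjoint;
2. for every two consecutive elements $x<x'$ of $X$ there exist $j_0=x<j_1<\dots<j_{r-1}<j_r=x'$ such that (a) $B_i\cap(j_{i-1},j_i]=\emptyset$ for $i=1,\dots,r$, and (b) $B_{i'}\cap(j_{i-1},j_i]\ne\emptyset$ for $i,i'=1,\dots,r$, $i\ne i'$;
3. for every $x,y\in X$ with $x<y$ and every $i=1,\dots,r$, $\ \phi_i(x,y,B_1,\dots,B_{i-1},B_{i+1},\dots,B_r)=c_i$.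

**Trivial ranges.** If $\ell=0$, take $n=1$: the domain is nonempty, so there are no maps into $[0]=\emptyset$ and the claim is vacuous. If $\ell\geq 1$ and $m\le1$, conditions 2 and 3 are empty; take all $B_i=\emptyset$. If $\ell\ge1$ and $m=2$, there is only one pair $x<y$, so condition 3 merely names the colors, and only the shape in condition 2 is needed. For $r=3$ write the word $*\,23\,13\,12\,*$ on $1,\dots,8$: the stars are $X=\{1,8\}$, and the letters give $B_1=\{4,6\}$, $B_2=\{2,7\}$, $B_3=\{3,5\}$, with $j_1=3$, $j_2=5$, $j_3=8$. The same shape repeated handles $\ell=1$ and any $m$. The real problem starts with $\ell\ge2$, $m\ge3$, where several pairs must agree.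

This picture is the dictionary for the whole lecture: **a configuration $(X,B_1,\dots,B_r)$ is a word with stars, condition 2 says that each stretch between consecutive stars is in $L$, and the $i$-th coloring sees the word after the letter $i$ has been erased.**

**A general form, with its exact range.** Let $\Sigma,\mathcal A$ be as in Section 1, let $\mathcal V$ be a family of subsets of $\Sigma$, and let $k\ge1$. Let $R_k(\mathcal A,\mathcal V)$ be the statement:

> For all $\ell\ge1$ and $m\in\mathbb N$ there is $n$ such that for all maps $\varphi_V:[n]^k\times\mathscr P([n])^V\to[\ell]$ $(V\in\mathcal V)$ there are $X\subseteq[n]$ with $|X|=m$, sets $B_a\subseteq[n]$ $(a\in\Sigma)$ and $c_V\in[\ell]$ $(V\in\mathcal V)$ such that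
> (R1) $X$ and the $B_a$ are pairwise disjoint;
> (R2) for consecutive $x<x'$ in $X$ there are $x=j_0<j_1<\dots<j_s=x'$ with $\{a\in\Sigma:B_a\cap(j_{t-1},j_t]\ne\emptyset\}=A_t$ for $t=1,\dots,s$;
> (R3) $\varphi_V(x_1,\dots,x_k,(B_a)_{a\in V})=c_V$ for all $V\in\mathcal V$ and all $x_1<\dots<x_k$ in $X$.

**Theorem 3 (classification).** $R_k(\mathcal A,\mathcal V)$ holds if and only if every $V\in\mathcal V$ is contained in some $A_t$. If some $V\in\mathcal V$ is contained in no $A_t$, the statement fails already for $\ell=2$ and $m=s+k$, for every $n$.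

**Theorem 3 implies Theorem 2.** The case $\ell=0$ was done above. For $\ell\ge1$ put $\Sigma=[r]$, $s=r$, $A_i=[r]\setminus\{i\}$, $\mathcal V=\{A_1,\dots,A_r\}$, $k=2$, $\varphi_{A_i}=\phi_i$. The $A_i$ are nonempty with union $[r]$ because $r\ge2$. Condition (R2) says that exactly the $B_{i'}$ with $i'\ne i$ meet $(j_{i-1},j_i]$, which is (a) and (b). Every $V\in\mathcal V$ is one of the $A_t$. $\square$

Only the "if" half is needed for Theorem 2. A listener who wants only that may read everything with these choices.

## 3. The calculus of ultrafilters on words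

The facts below are standard (Hindman–Strauss, *Algebra in the Stone–Čech Compactification*, Ch. 4). With quantifier notation each takes one line.

**Logic.** Since $p$ is an ultrafilter, $\forall^p$ commutes with finite conjunctions and with negation, hence also with finite disjunctions. If $(\forall^pu)\Phi(u)$, then some $u$ satisfies $\Phi$, since $\emptyset\notin p$. If $\chi$ takes finitely many values, exactly one value $c$ satisfies $(\forall^pu)\,\chi(u)=c$.

**Topology.** $\beta\Sigma^*$, with the sets $\overline D$ as a base, is a compact Hausdorff space, and each $\overline D$ is closed (its complement is $\overline{\Sigma^*\setminus D}$).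

**Product.** Both $(pq)r$ and $p(qr)$ unwind by (1) to $(\forall^pu)(\forall^qv)(\forall^rz)\,\Phi(uvz)$, so the product is associative. The principal ultrafilter at $\varepsilon$, again written $\varepsilon$, is an identity. For fixed $q$ the map $p\mapsto pq$ is continuous: $D\in pq$ iff $\{u:(\forall^qv)\,uv\in D\}\in p$, so the preimage of $\overline D$ is $\overline{\{u:(\forall^qv)\,uv\in D\}}$. If $D,E,F,G\subseteq\Sigma^*$ and $DEF\subseteq G$, then $\overline D\,\overline E\,\overline F\subseteq\overline G$, directly from (1); similarly for any number of factors.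

**Homomorphisms.** The map $p\mapsto h(p)$ of (2) is continuous, because the preimage of $\overline D$ is $\overline{h^{-1}(D)}$. It is a homomorphism, because $(\forall^{h(pq)}w)\Phi(w)$ and $(\forall^{h(p)h(q)}w)\Phi(w)$ both unwind to $(\forall^pu)(\forall^qv)\,\Phi(h(u)h(v))$. Composition is respected, so $\rho_V\rho_W=\rho_{V\cap W}$ holds on $\beta\Sigma^*$. If $h_1=h_2$ on $D$, then $h_1(p)=h_2(p)$ for $p\in\overline D$. Finally $h(\overline D)\subseteq\overline{h(D)}$.

**Ellis–Numakura lemma** (Hindman–Strauss, Thm 2.5). A nonempty compact Hausdorff semigroup in which all maps $p\mapsto pq$ are continuous contains an idempotent.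

For example, $\overline{\{a\}^+}$ is closed and is a semigroup, since $\{a\}^+\{a\}^+\subseteq\{a\}^+$. So it contains an idempotent.

## 4. Two letters, three letters, and where independent idempotents fail

**Two letters.** Let $r=2$, so $A_1=\{2\}$, $A_2=\{1\}$. Choose idempotents $p_1\in\overline{\{2\}^+}$ and $p_2\in\overline{\{1\}^+}$ and put $q=p_1p_2$. Then $\rho_{\{2\}}(q)=p_1$, $\rho_{\{1\}}(q)=p_2$ and $\rho_\emptyset(q)=\varepsilon$ are idempotent, and Proposition 1 is proved. This is easy because each letter occurs in only one block.

**The natural guess for three letters.** Let $r=3$, $A_1=\{2,3\}$, $A_2=\{1,3\}$, $A_3=\{1,2\}$. The sensible first attempt is again to take each $p_t$ to be an idempotent of the closed semigroup $\overline{D_t}$. Now the letter $3$ is in two blocks, so $\rho_{\{3\}}(q)=\rho_{\{3\}}(p_1)\,\rho_{\{3\}}(p_2)$ is a product of two idempotents. Such a product need not be idempotent, and here is a choice for which it is not.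

Identify $\{3\}^*$ with $(\mathbb N,+)$. Let $E_n$ be the set of finite nonempty sums of distinct powers $4^j$, $j\ge n$, and $O_n$ the set of finite nonempty sums of distinct $2\cdot4^j$, $j\ge n$. The closed set $\bigcap_n\overline{E_n}$ is nonempty by compactness. It is a semigroup: for $u\in E_n$ and $v\in E_N$ with $N$ large (depending on $u$) we have $u+v\in E_n$. So it contains an idempotent $e$; likewise $\bigcap_n\overline{O_n}$ contains an idempotent $f$. Read binary digits from low to high and count how often the position of the digit $1$ passes from even to odd or back. For $e+f$, most elements are $u+v$ with $u\in E_0$ and $v\in O_N$ with $N$ as large as we like after $u$ is chosen: one change. For $e+f+e+f$ most elements have three changes. So $e+f$ is not idempotent.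

It remains to lift. The image $\rho_{\{3\}}(\overline{D_1})$ is compact and contains the principal ultrafilters at all positive integers ($23^n\in D_1$). These are dense in $\overline{\{3\}^+}$, so the image contains $e$. The set $\{P\in\overline{D_1}:\rho_{\{3\}}(P)=e\}$ is thus nonempty; it is closed, and it is a semigroup because $e$ is idempotent and $D_1D_1\subseteq D_1$. So it contains an idempotent $p_1$. In the same way there is an idempotent $p_2\in\overline{D_2}$ with $\rho_{\{3\}}(p_2)=f$. With any idempotent $p_3\in\overline{D_3}$, we get $\rho_{\{3\}}(q)=e+f$, which is not idempotent.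

**Repairing three letters.** The blocks must be coordinated, starting with single letters. Fix for every letter $a$ one idempotent $e_a\in\overline{\{a\}^+}$ and insist that $\rho_{\{a\}}(p_t)=e_a$ whenever $a\in A_t$. Then $\rho_{\{a\}}(q)=e_ae_a=e_a$. Next consider the pair $\{2,3\}=A_1$:
$$\rho_{\{2,3\}}(q)=p_1\,\rho_{\{3\}}(p_2)\,\rho_{\{2\}}(p_3)=p_1\,e_3e_2 .$$
This is idempotent if $p_1y_1p_1=p_1$, where $y_1=e_3e_2$. Note that $y_1$ is already known; it does not involve the unknown parts of $p_2,p_3$. To solve this equation let
$$T=\{P\in\overline{D_1}:\rho_{\{2\}}(P)=e_2,\ \rho_{\{3\}}(P)=e_3\}.$$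
$T$ is closed, contains $e_2e_3$, and satisfies $Ty_1T\subseteq T$: for instance $\rho_{\{2\}}(Py_1P')=e_2e_2e_2=e_2$. So $Ty_1$ is a compact semigroup, and by Ellis–Numakura there is $P\in T$ with $Py_1Py_1=Py_1$. Put $p_1=Py_1P\in T$. Then $p_1y_1p_1=(Py_1)^3P=Py_1P=p_1$. In the same way we find $p_2\in\overline{D_2}$ with $p_2y_2p_2=p_2$ for $y_2=e_1e_3$ and $p_3\in\overline{D_3}$ with $p_3y_3p_3=p_3$ for $y_3=e_2e_1$. Then
$$\rho_{\{1,3\}}(q)^2=e_3p_2(e_1e_3)p_2e_1=e_3p_2e_1=\rho_{\{1,3\}}(q),\qquad \rho_{\{1,2\}}(q)^2=e_2e_1\,p_3(e_2e_1)p_3=e_2e_1p_3=\rho_{\{1,2\}}(q).$$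
So Proposition 1 holds for $r=3$.

**What stops this at four letters.** For $r=4$ the set $V=\{3,4\}$ lies in two blocks, $A_1=\{2,3,4\}$ and $A_2=\{1,3,4\}$. We now have two equations at the level of $V$, one for $\rho_V(p_1)$ with $\rho_V(p_2)$ inside the sandwich, and one for $\rho_V(p_2)$ with $\rho_V(p_1)$ inside. Solving the first by Ellis–Numakura and then the second in the same way changes $\rho_V(p_2)$, and nothing in the argument keeps the first equation true.

The way out is a piece of pure semigroup algebra: in any semigroup, *if $aba=a$, then $c=bab$ satisfies both $aca=a$ and $cac=c$.* Indeed $aca=(aba)ba=aba=a$ and $cac=b(aba)bab=babab=b(aba)b=bab=c$. So once one equation is solved, the others can be obtained by an explicit substitution that does not spoil it.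

## 5. Proof of Proposition 1: regular blocks, one vertex set at a time

**Step 0: the equations to be solved.** We fix the language and record which data the equations depend on. A *state* is a tuple $(p_1,\dots,p_s)$ with $p_t\in\overline{D_t}$. For a state let
$$x_t=p_{t+1}\cdots p_s\,p_1\cdots p_{t-1},\qquad y_t=\rho_{A_t}(x_t)\in\overline{A_t^*}$$
(for $s=1$, $x_1=\varepsilon$). So $x_t$ is what lies cyclically between one occurrence of $p_t$ and the next in $qq$, and it does not depend on $p_t$.

**Definition.** Let $V\subseteq\Sigma$. The index $t$ is *regular at $V$* if $\rho_V(p_tx_tp_t)=\rho_V(p_t)$. The set $V$ is *settled* if every $t$ with $V\subseteq A_t$ is regular at $V$.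

For example, in the three-letter construction of Section 4, the index $1$ is regular at $\{2,3\}$, because $\rho_{\{2,3\}}(x_1)=e_3e_2=y_1$; and $\{2,3\}$ is settled, since only $A_1$ contains it. The empty set is settled in every state.

Three observations:
$$\rho_K(p_t)=\rho_{K\cap A_t}(p_t)\quad\text{for all }K\subseteq\Sigma,\tag{3}$$
because $\rho_K$ and $\rho_{K\cap A_t}$ agree on $A_t^*$;
$$\rho_K(y_t)=\rho_{K\cap A_t}(x_t)=\rho_K(x_t)\quad\text{whenever }K\subseteq A_t;\tag{4}$$
and, since $\rho_K$ is a homomorphism, whether $K$ is settled depends only on $\rho_K(p_1),\dots,\rho_K(p_s)$.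

**Step 1: settling everything suffices.** This is to see that the definition is the right target. Suppose all subsets of $\Sigma$ are settled in some state. Let $V\subseteq A_t$, $\alpha=p_1\cdots p_{t-1}$, $\beta=p_{t+1}\cdots p_s$. Then $q=\alpha p_t\beta$, $x_t=\beta\alpha$, and
$$\rho_V(q)\rho_V(q)=\rho_V(\alpha)\,\rho_V(p_tx_tp_t)\,\rho_V(\beta)=\rho_V(\alpha)\,\rho_V(p_t)\,\rho_V(\beta)=\rho_V(q).$$
So it remains to find such a state.

**Step 2: the induction.** We organize the work so that small sets come first. List all subsets of $\Sigma$ as $V_1,\dots,V_M$ with $|V_1|\le|V_2|\le\cdots$. We show by induction on $h$ that there is a state in which $V_1,\dots,V_h$ are all settled. For $h=0$ any state works, and states exist because the $D_t$ are nonempty. For the inductive step, let all members of $\mathcal K=\{V_1,\dots,V_{h-1}\}$ be settled in the current state, and let $V=V_h$. By the ordering, every proper subset of a member of $\mathcal K$ is smaller than it, hence is in $\mathcal K$.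

**Step 3: moves that keep old sets settled.** Here we find out which changes of $p_t$ are harmless. Call the replacement of one $p_t$ by $p_t'\in\overline{D_t}$ *admissible* if
$$\rho_K(p_t')=\rho_K(p_t)\quad\text{for all }K\in\mathcal K\text{ with }K\subseteq A_t .$$
Then in fact $\rho_K(p_t')=\rho_K(p_t)$ for *all* $K\in\mathcal K$. Indeed, by (3) both sides may be computed with $K\cap A_t$ in place of $K$; this set is $K$ or a proper subset of $K$, so it is in $\mathcal K$, and it is contained in $A_t$. By the last observation of Step 0, admissible moves keep all members of $\mathcal K$ settled.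

Let $F=\{t:V\subseteq A_t\}$. If $F=\emptyset$, then $V$ is vacuously settled and the inductive step is done. Otherwise fix $t_0\in F$.

**Step 4 (Move 1): make one index regular at $V$.** This is where compactness is used. Write $t=t_0$, $y=y_t$, and let
$$T=\{P\in\overline{D_t}:\ \rho_K(P)=\rho_K(p_t)\text{ for all }K\in\mathcal K\text{ with }K\subseteq A_t\},$$
the set of admissible replacements for $p_t$. It is closed, since $\overline{D_t}$ is closed, the $\rho_K$ are continuous and points are closed. It contains $p_t$.

We check $TyT\subseteq T$. Let $P,P'\in T$. Since $D_tA_t^*D_t\subseteq D_t$, we have $PyP'\in\overline{D_t}$. For $K\in\mathcal K$ with $K\subseteq A_t$, by (4),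
$$\rho_K(PyP')=\rho_K(P)\rho_K(y)\rho_K(P')=\rho_K(p_t)\rho_K(x_t)\rho_K(p_t)=\rho_K(p_tx_tp_t)=\rho_K(p_t),$$
the last equality because $K$ is settled.

Hence $Ty$ is a semigroup: $(Py)(P'y)=(PyP')y\in Ty$. It is nonempty, and compact as the image of the compact set $T$ under the continuous map $P\mapsto Py$. Right multiplication by any of its elements is continuous. By Ellis–Numakura there is $P\in T$ with $PyPy=Py$. Put $P^*=PyP\in T$. Then
$$P^*yP^*=PyPyPyP=(Py)^3P=PyP=P^* .$$
Replace $p_t$ by $P^*$. The move is admissible because $P^*\in T$. Since $x_t$ is unchanged and $V\subseteq A_t$, (4) gives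
$$\rho_V(P^*x_tP^*)=\rho_V(P^*yP^*)=\rho_V(P^*),$$
so $t_0$ is now regular at $V$.

**Step 5 (Move 2): make the other indices regular without losing any.** This is the substitution $b\mapsto bab$ from the end of Section 4. For the remaining $t\in F\setminus\{t_0\}$, one after another, replace $p_t$ by
$$p_t'=p_ty_tp_t ,$$
with $y_t$ computed in the current state. As before $p_t'\in\overline{D_t}$. The move is admissible: for $K\in\mathcal K$ with $K\subseteq A_t$, $\rho_K(p_t')=\rho_K(p_tx_tp_t)=\rho_K(p_t)$ since $K$ is settled. We claim:

(i) every $k\ne t$ that is regular at $V$ before the move is regular at $V$ after it;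

(ii) $t$ itself becomes regular at $V$.

Put $a_u=\rho_V(p_u)$. For $k\ne t$ let $b$ be the product of the $a_u$ with $u$ cyclically strictly between $k$ and $t$ (going from $k$ forward to $t$), and $b'$ the product of those strictly between $t$ and $k$; empty products are $\varepsilon$. Then
$$\rho_V(x_k)=b\,a_t\,b',\qquad\rho_V(x_t)=b'\,a_k\,b .$$
If $k$ is regular at $V$, this says
$$a_k\,b\,a_t\,b'\,a_k=a_k.\tag{5}$$
Since $V\subseteq A_t$, by (4) the move replaces $a_t$ by $a_t'=a_t\,\rho_V(x_t)\,a_t=a_t\,b'a_kb\,a_t$. It leaves all other $a_u$, hence $b$ and $b'$, unchanged.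

*Proof of (i).* By (5) used twice,
$$a_k\,b\,a_t'\,b'\,a_k=(a_k\,b\,a_t\,b'\,a_k)\,b\,a_t\,b'\,a_k=a_k\,b\,a_t\,b'\,a_k=a_k,$$
which is regularity of $k$ in the new state.

*Proof of (ii).* Take $k=t_0$. It was made regular at $V$ by Move 1 and has stayed so by (i). By (5) used twice,
$$\begin{aligned}a_t'\,(b'a_kb)\,a_t'&=a_t\,b'\,(a_k\,b\,a_t\,b'\,a_k)\,b\,a_t\,b'\,a_k\,b\,a_t\\&=a_t\,b'\,(a_k\,b\,a_t\,b'\,a_k)\,b\,a_t\\&=a_t\,b'\,a_k\,b\,a_t=a_t' .\end{aligned}$$
Since $\rho_V(x_t)=b'a_kb$ is unchanged by the move, this is regularity of $t$ at $V$.

After all these moves every $t\in F$ is regular at $V$, by (ii) at its own turn and (i) at later turns. So $V$ is settled, and all members of $\mathcal K$ are still settled because all moves were admissible. This completes the induction, and with Step 1 the proof of Proposition 1. $\blacksquare$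

## 6. From the ultrafilter to finitely many words

From here through Section 7 assume that every $V\in\mathcal V$ is contained in some $A_t$. For words $w_0,\dots,w_m$ and $1\le a_1<\dots<a_k\le m$ put
$$\tau_V(w;a_1,\dots,a_k)=\bigl(\rho_V(w_0\cdots w_{a_1-1}),\ \rho_V(w_{a_1}\cdots w_{a_2-1}),\ \dots,\ \rho_V(w_{a_k}\cdots w_m)\bigr)\in(V^*)^{k+1}.$$
In the word $w_0*w_1*\cdots*w_m$ with $m$ stars, this is what remains between the stars if we keep only the stars numbered $a_1,\dots,a_k$ and the letters in $V$. For instance, with $r=2$, $k=1$, $m=2$, $w_0=21$, $w_1=221$, $w_2=211$ and $V=\{2\}$: $\tau_V(w;1)=(2,222)$ and $\tau_V(w;2)=(222,2)$.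

**Lemma 4.** Let $m\ge k$ and $\ell\ge1$. For all $\psi_V:(V^*)^{k+1}\to[\ell]$ $(V\in\mathcal V)$ there are $w_0,\dots,w_m\in L$ and $c_V\in[\ell]$ such that $\psi_V(\tau_V(w;a_1,\dots,a_k))=c_V$ for all $V\in\mathcal V$ and all $1\le a_1<\dots<a_k\le m$.

*Proof.* **Step 1: the color $c_V$.** We read the color off the ultrafilter. Take $q$ from Proposition 1. Since $D_t\in p_t$, (1) gives $L\in q$. For $V\in\mathcal V$ let $e_V=\rho_V(q)\in\overline{V^*}$; it is idempotent. For fixed $u_0,\dots,u_{k-1}$ there is exactly one color taken by $\psi_V(u_0,\dots,u_k)$ for $e_V$-most $u_k$. This color is a function of $u_0,\dots,u_{k-1}$ with finitely many values, so the argument repeats for $u_{k-1}$, and so on. Hence there is a unique $c_V$ with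
$$(\forall^{e_V}u_0)\cdots(\forall^{e_V}u_k)\ \ \psi_V(u_0,\dots,u_k)=c_V.\tag{6}$$

**Step 2: replace each quantifier by several.** This is where idempotency is used: the pieces of $\tau_V$ are concatenations of varying numbers of words $w_j$. For $a\ge1$ we have $\rho_V(q^a)=e_V^a=e_V$, so (1) and (2) give
$$(\forall^{e_V}u)\,\Phi(u)\iff(\forall^qv_1)\cdots(\forall^qv_a)\ \Phi(\rho_V(v_1\cdots v_a)).$$
Given $a_1<\dots<a_k$, apply this in (6) to $u_0,u_1,\dots,u_k$ with $a=a_1,\ a_2-a_1,\ \dots,\ a_k-a_{k-1},\ m+1-a_k$ respectively. These numbers are all $\ge1$ and sum to $m+1$. Naming the variables $w_0,\dots,w_m$ in order, we obtain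
$$(\forall^qw_0)(\forall^qw_1)\cdots(\forall^qw_m)\ \ \psi_V(\tau_V(w;a_1,\dots,a_k))=c_V .$$

**Step 3: all conditions at once.** The quantifier string is now the same for all $V$ and all $a_1<\dots<a_k$. There are finitely many such conditions, together with the conditions $w_j\in L$, which hold under the same string because $L\in q$. As $\forall^q$ commutes with finite conjunctions, they hold jointly. Since $(\forall^qw)\Phi(w)$ implies $(\exists w)\Phi(w)$, we can choose $w_0$, then $w_1$, and so on up to $w_m$. $\blacksquare$

To return to a finite set $[n]$ we need a length bound that works for all colorings.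

**Lemma 5 (finite form).** For $m\ge k$ and $\ell\ge1$ there is $N$ such that for all $\psi_V$ $(V\in\mathcal V)$ defined on the tuples in $(V^*)^{k+1}$ of total length $\le N$ with values in $[\ell]$, the conclusion of Lemma 4 holds with $|w_0\cdots w_m|\le N$.

*Proof.* Suppose not. Then for each $N$ there is a counterexample $(\psi_V^N)_V$; extend it by the value $1$ to all tuples. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$, and let $\psi_V(\tau)$ be the color $c$ with $\{N:\psi_V^N(\tau)=c\}\in\mathcal U$. Lemma 4 gives $w_0,\dots,w_m\in L$ and $c_V$ for $(\psi_V)$. Only finitely many tuples $\tau_V(w;a_1,\dots,a_k)$ are involved. So the set of $N\ge|w_0\cdots w_m|$ for which $\psi_V^N$ agrees with $\psi_V$ on all of them, for all $V\in\mathcal V$, is a finite intersection of members of $\mathcal U$, hence nonempty. For such an $N$ the words $w_0,\dots,w_m$ and colors $c_V$ satisfy the conclusion for $(\psi_V^N)$, and all the tuples have total length $\le|w_0\cdots w_m|\le N$. This contradicts the choice of $(\psi_V^N)$. $\blacksquare$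

This argument gives no explicit bound on $N$, hence none on $n$. It takes place in ZFC, with the axiom of choice entering through the ultrafilters.

## 7. From words to sets: the "if" half of Theorem 3

We may assume $m\ge k$. For smaller $m$, use the $n$ for $m=k$ and keep the first $m$ elements of the resulting $X$: (R1) and (R2) are inherited, since consecutive elements stay consecutive, and (R3) is empty. Take $N$ from Lemma 5.

**Step 1: make the colorings depend only on order patterns.** So far colorings of words ignore where in $[n]$ the letters sit. Ramsey's theorem lets us do so. A *pattern* of length $e$ for $V$ is a word $\theta$ of length $e$ over $V\sqcup\{*\}$ with exactly $k$ stars. For $S=\{s_1<\dots<s_e\}\subseteq[n]$ let $\varphi_V(S,\theta)$ be the value of $\varphi_V$ at $(x_1,\dots,x_k,(B_a)_{a\in V})$, where $x_1<\dots<x_k$ are the $s_j$ with $\theta_j=*$, and $B_a=\{s_j:\theta_j=a\}$. For example, if $k=2$, $V=\{2,3\}$, $S=\{2,5,6,9\}$ and $\theta=2{*}3{*}$, this is $\varphi_V(5,9,B_2,B_3)$ with $B_2=\{2\}$, $B_3=\{6\}$.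

For each $e$ with $1\le e\le N+k$ color the $e$-subsets $S$ of $[n]$ by the tuple $(\varphi_V(S,\theta))_{V,\theta}$, where $\theta$ runs over the patterns of length $e$ for $V$. The number of colors is bounded in terms of $\ell,\Sigma,\mathcal V,k,N$. The finite Ramsey theorem says that for given $e$, $g$ and number of colors, every coloring of the $e$-subsets of a large enough finite set is constant on the $e$-subsets of some $g$-element subset. Put $g_0=N+m$, and for $e=1,\dots,N+k$ let $g_e$ be large enough for $e$-subsets, target size $g_{e-1}$, and the bound on the number of colors. Let $n=g_{N+k}$. Given any $\varphi_V$, apply the theorem for $e=N+k,N+k-1,\dots,1$ in turn. This yields $H\subseteq[n]$ with $|H|=N+m$ such that for every $e\le N+k$ and every $S\subseteq H$ with $|S|=e$, the value $\varphi_V(S,\theta)$ depends only on $V$ and $\theta$. The number $n$ depends only on $\ell,m,\Sigma,\mathcal A,\mathcal V,k$.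

**Step 2: color words and apply Lemma 5.** We now turn the given colorings into colorings of words. For $(u_0,\dots,u_k)\in(V^*)^{k+1}$ of total length $\le N$ let $\psi_V(u_0,\dots,u_k)$ be the common value of $\varphi_V(S,\ u_0*u_1*\cdots*u_k)$ over all $S\subseteq H$ of the appropriate size. That size is at most $N+k\le N+m=|H|$, so such $S$ exist. Lemma 5 gives $w_0,\dots,w_m\in L$ with $|w_0\cdots w_m|\le N$, and colors $c_V$.

**Step 3: write the word on $H$.** This produces $X$ and the $B_a$. Write
$$w_0*w_1*w_2*\cdots*w_{m-1}*w_m ,$$
which has length $\le N+m$, on the first elements of $H$ in increasing order. Let $X=\{x_1<\dots<x_m\}$ be the positions of the stars, and $B_a$ the set of positions carrying the letter $a$. We check the three conditions.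

(R1) Each position carries one symbol.

(R2) Between $x_b$ and $x_{b+1}$ stands $w_b=d_1\cdots d_s$ with $d_t\in D_t$. Each $d_t$ is nonempty because $A_t\ne\emptyset$. Let $j_0=x_b$, let $j_t$ be the position of the last letter of $d_t$ for $1\le t<s$, and let $j_s=x_{b+1}$. Then $j_0<j_1<\dots<j_s$. Integers outside the written positions belong to no $B_a$, and $x_{b+1}$ belongs to no $B_a$. So the elements of $\bigcup_aB_a$ in $(j_{t-1},j_t]$ are exactly the positions of the letters of $d_t$, and the set of letters of $d_t$ is exactly $A_t$.

(R3) Let $1\le a_1<\dots<a_k\le m$ and $V\in\mathcal V$. The set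
$$S=\{x_{a_1},\dots,x_{a_k}\}\cup\bigcup_{a\in V}B_a\subseteq H$$
carries the pattern $u_0*u_1*\cdots*u_k$ with $(u_0,\dots,u_k)=\tau_V(w;a_1,\dots,a_k)$: before the star number $a_1$ stand the words $w_0,\dots,w_{a_1-1}$, of which the letters in $V$ survive, and so on. The total length of the $u_i$ is at most $|w_0\cdots w_m|\le N$. Hence
$$\varphi_V(x_{a_1},\dots,x_{a_k},(B_a)_{a\in V})=\psi_V(\tau_V(w;a_1,\dots,a_k))=c_V .$$
This proves the "if" half of Theorem 3, and with it Theorem 2. $\blacksquare$

## 8. Counting intervals: the "only if" half of Theorem 3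

Suppose $V\in\mathcal V$ is contained in no $A_t$. Then $|V|\ge2$, because $\emptyset\subseteq A_1$ and each single letter lies in some $A_t$. Fix any $n$ and let $\ell=2$, $m=s+k$. We need colorings that defeat every $X$ and $(B_a)$.

**Step 1: a counter.** Someone who sees all $B_a$, $a\in V$, can count how much block structure has passed. For $x\in[n]$ and $B=(B_a)_{a\in V}$ let $f(x,B)$ be the least number of consecutive nonempty intervals of integers partitioning $(0,x]$, each of which is disjoint from some $B_a$, $a\in V$; if no such partition exists, put $f(x,B)=0$. For example, if $V=\{1,2\}$, $B_1=\{2,7\}$, $B_2=\{4,5\}$, then $f(3,B)=1$, $f(4,B)=2$ and $f(7,B)=3$, with intervals $(0,3],(3,6],(6,7]$. No allowed interval contains both $2$ and $4$, or both $4$ and $7$, so fewer than three will not do for $x=7$. Here $f$ counts runs.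

Define
$$\varphi_V(x_1,\dots,x_k,B)=1+\bigl(\lfloor f(x_1,B)/s\rfloor\bmod2\bigr),$$
and let all other $\varphi_{V'}$ be constant.

**Step 2: the counter moves at a controlled speed along $X$.** Suppose $X=\{x_1<\dots<x_m\}$ and $(B_a)_{a\in\Sigma}$ satisfy (R1) and (R2); write $f(x)=f(x,(B_a)_{a\in V})$. As the $B_a$ are pairwise disjoint and $|V|\ge2$, every singleton is disjoint from some $B_a$ with $a\in V$. So partitions exist for every $x\in[n]$. Moreover $f$ is nondecreasing: for $x<x'$ a partition of $(0,x']$ restricts to one of $(0,x]$ with no more intervals. We claim that for $1\le b<m$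
$$f(x_b)+1\le f(x_{b+1})\le f(x_b)+s.\tag{7}$$

*Upper bound.* Add to an optimal partition of $(0,x_b]$ the $s$ intervals $(j_{t-1},j_t]$ from (R2). The $t$-th one meets only the $B_a$ with $a\in A_t$, so it is disjoint from $B_a$ for any $a\in V\setminus A_t$, and $V\setminus A_t\ne\emptyset$ by assumption.

*Lower bound.* Let $(y,x_{b+1}]$ be the last interval of an optimal partition of $(0,x_{b+1}]$; it misses some $B_a$, $a\in V$. By (R2) and $\bigcup_tA_t=\Sigma$, the interval $(x_b,x_{b+1}]$ meets every $B_a$. So $(y,x_{b+1}]$ does not contain $(x_b,x_{b+1}]$, that is, $y>x_b$. The remaining intervals partition $(0,y]$, so $f(x_b)\le f(y)\le f(x_{b+1})-1$.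

**Step 3: both colors occur.** The counter must enter the next window of length $s$ and cannot jump over it. Let $i=\lfloor f(x_1)/s\rfloor$. By the lower bound in (7), $f(x_{s+1})\ge f(x_1)+s\ge(i+1)s$; note $s+1\le m$. Let $b\le s+1$ be least with $f(x_b)\ge(i+1)s$. Then $b\ge2$, since $f(x_1)<(i+1)s$. By minimality and the upper bound in (7),
$$(i+1)s\le f(x_b)\le f(x_{b-1})+s<(i+2)s ,$$
so $\lfloor f(x_b)/s\rfloor=i+1$. Since $b\le s+1=m-k+1$, at least $k-1$ elements of $X$ follow $x_b$. So both $x_1$ and $x_b$ are first elements of increasing $k$-tuples in $X$. These tuples get different colors, and (R3) fails. As $X$ and $(B_a)$ were arbitrary subject to (R1) and (R2), and $n$ was arbitrary, the proof of Theorem 3 is complete. $\blacksquare$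

## 9. Variants of the conjecture decided by Theorem 3

**More points, other block sequences.** Take $\Sigma=[r]$ and $\mathcal V=\{[r]\setminus\{i\}:i\in[r]\}$ in Theorem 3. Since $k$ is arbitrary there, the conjecture remains true when each $\phi_i$ depends on $k$-tuples $x_1<\dots<x_k$ of elements of $X$, for any fixed $k\ge1$. It also remains true when the blocks $[r]\setminus\{i\}$ of condition 2 occur in any prescribed order, with any prescribed repetitions, and with any further prescribed block types $A_t$ (nonempty subsets of $[r]$) inserted: each $[r]\setminus\{i\}$ is still one of the $A_t$.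

**The hidden set must stay hidden.** With $A_i=[r]\setminus\{i\}$, the set $V=[r]$ lies in no $A_i$. So if even one of the colorings may depend on all of $B_1,\dots,B_r$, the statement is false for $\ell=2$, $m=r+2$ and every $n$, by Section 8 with $s=r$ and $k=2$. It is false even if that coloring depends on a single element $x\in X$ only, with $m=r+1$; this is the case $k=1$.
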